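\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}

\title{Subword complexity of P-recursive sequences modulo a prime}


\begin{abstract}
We prove a conjecture of Garrabrant and Pak: the parity word of a P-recursive integer sequence has $O(n)$ subwords of length $n$. The proof gives an explicit constant and works modulo every prime $p$, for sequences of $p$-adic integers. The key is a bound, independent of $m$, for the rank over $\mathbb F_p$ of the matrix whose rows are the aligned blocks of length $p^m$ of the word. Divided derivatives of the generating function isolate the columns of this matrix modulo $p$. A linear differential equation confines the resulting $p$-adic series, together with $p^m$ shifts of each, to a space of dimension $O(p^m)$ over $\mathbb Q_p$. We also treat composite moduli, with the best possible exponent, and give a parity word that is not $2$-automatic.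
\end{abstract}

\section{The question and the main theorem}

A sequence $(a_n)_{n\ge1}$ of integers is \emph{P-recursive} if there are $k\ge0$ and polynomials $c_0,\dots,c_k\in\mathbb Q[x]$, with $c_0$ not identically zero, such that
\begin{equation}\label{eq:rec}
c_0(n)a_n+c_1(n)a_{n-1}+\dots+c_k(n)a_{n-k}=0\qquad\text{for all } n>k .
\end{equation}
Let $\alpha_n=a_n\bmod 2$ and read $\overline\alpha=\alpha_1\alpha_2\alpha_3\cdots$ as an infinite binary word. A \emph{subword} of length $n$ is a block $\alpha_i\alpha_{i+1}\cdots\alpha_{i+n-1}$ of consecutive letters. The number of distinct subwords of length $n$ measures how complicated the word is: it is bounded for an eventually periodic word, and it is $2^n$ for a word in which everything occurs. It is known that for P-recursive $(a_n)$ some finite binary word is not a subword of $\overline\alpha$, so that the number is less than $2^n$ for large $n$. Garrabrant and Pak conjectured much more \cite{Pak}: \emph{$\overline\alpha$ has $O(n)$ subwords of length $n$.} We prove this.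

\paragraph{What the simplest cases suggest.}
If the $c_i$ have integer coefficients and $c_0(n)$ is always odd, then for $n>k$ \eqref{eq:rec} computes $\alpha_n$ from the $k$ preceding letters and from $n\bmod 2$. There are finitely many such data, so $\overline\alpha$ is eventually periodic. The problem begins when $c_0(n)$ can be even, since then the recurrence modulo $2$ may say nothing about $\alpha_n$. Take the shifted Catalan numbers $y_n=\frac1n\binom{2n-2}{n-1}$, for which $n\,y_n=2(2n-3)\,y_{n-1}$ when $n>1$. Modulo $2$ this reads $n\,y_n\equiv0$, which is silent for even $n$. However, $Y=\sum_{n\ge1} y_nz^n$ satisfies $Y=z+Y^2$, so modulo $2$ we get $Y(z)\equiv z+Y(z^2)\equiv z+z^2+z^4+z^8+\cdots$, and $y_n$ is odd exactly when $n$ is a power of $2$. In this word there are at most $n+1$ subwords of length $n$ with at most one letter $1$. A window of length $n$ that contains two powers of $2$ contains two consecutive ones, $2^j$ and $2^{j+1}$. Then $2^j<n$, and the window starts at a position at most $2^j$, so there are at most $n-1$ such windows. Altogether there are at most $2n$ subwords of length $n$. Linear growth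 thus comes from self-similarity at the scales $2^m$, and we look for such a structure in general.

\paragraph{The theorem.}
Nothing in the argument is special to $2$, and the natural coefficients are $p$-adic. Let $p$ be a prime, $\mathbb Z_p$ the ring of $p$-adic integers and $\mathbb Q_p$ its fraction field. The proof of the main theorem uses only that $\mathbb Z\subset\mathbb Z_p$ and $\mathbb Q\subset\mathbb Q_p$, that $\mathbb Z_p/p\mathbb Z_p=\mathbb F_p$, and that each nonzero element of $\mathbb Q_p$ is a power of $p$ times a unit of $\mathbb Z_p$. Put $a_0:=0$.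

\begin{theorem}\label{thm:main}
Let $a_n\in\mathbb Z_p$ $(n\ge1)$ satisfy \eqref{eq:rec} with $c_i\in\mathbb Q_p[x]$, $c_0\ne0$ and $\deg c_i\le e$. Let $\alpha_n=a_n\bmod p\in\mathbb F_p$ for $n\ge0$, and let $K=(k+e+1)(k+e+3)$.
\begin{enumerate}
\item[(1)] For each $m\ge0$, at most $p^K$ distinct blocks $b_q=(\alpha_{qp^m},\alpha_{qp^m+1},\dots,\alpha_{qp^m+p^m-1})$, $q\ge0$, occur.
\item[(2)] For every $n\ge1$, the word $(\alpha_n)_{n\ge1}$ has at most $p^{2K+1}n$ subwords of length $n$.
\end{enumerate}
\end{theorem}

For integer sequences, rational $c_i$ and $p=2$, part (2) is the conjecture of Garrabrant and Pak, with constant $2\cdot4^K$.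

\paragraph{The idea.}
Let $N=p^m$. There are few blocks $b_q$ if the matrix $(\alpha_{qN+r})_{q\ge0,\,0\le r<N}$ has small rank $d$, because then $d$ entries of a row determine the rest. Its columns are the coefficients modulo $p$ of the generating function $f=\sum a_nz^n$ in the residue classes modulo $N$. Modulo $p$ these classes can be isolated by the divided derivatives $D^i/i!$ with $i<N$, where $D=d/dz$. Now $f$ satisfies a linear differential equation with polynomial coefficients. Hence, after multiplication by a polynomial of degree $O(N)$, all these derivatives become combinations of a fixed finite number of them, with polynomial coefficients of degree $O(N)$. Such combinations form a space of dimension $O(N)$. On the other hand, a nonzero series whose exponents lie in one class modulo $N$ yields $N$ independent series when it is multiplied by $N$ consecutive powers of $z$. So $d$ independent columns give $dN$ independent series in a space of dimension $O(N)$, and $d$ is bounded independently of $m$.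

Section~\ref{sec:tools} gives the two elementary tools, Section~\ref{sec:example} carries out the argument by hand in an example, and Section~\ref{sec:proof} proves the theorem. Section~\ref{sec:moduli} contains a growth dichotomy and the case of an arbitrary modulus $M$, where the best possible bound is $O(n^\omega)$ with $\omega$ the number of distinct prime factors of $M$. Section~\ref{sec:auto} shows that automata do not explain Theorem~\ref{thm:main}.

\section{Aligned blocks and residue classes}\label{sec:tools}

The first tool reduces part (2) of Theorem~\ref{thm:main} to part (1). We state it for any finite alphabet, since it will be used again for prime powers.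

\begin{lemma}\label{lem:count}
Let $(x_n)_{n\ge0}$ be a sequence in a finite set, and suppose that for each $m\ge0$ at most $A$ distinct blocks $b_q=(x_{qp^m},\dots,x_{qp^m+p^m-1})$, $q\ge0$, occur. Then for every $n\ge1$ the word $x_1x_2\cdots$ has at most $pA^2n$ subwords of length $n$.
\end{lemma}

\begin{proof}
Let $m\ge0$ be minimal with $N=p^m\ge n$, so that $N<pn$. A subword of length $n$ starting at index $qN+\rho$ with $0\le\rho<N$ lies inside $b_qb_{q+1}$, because $n\le N$. It is determined by the triple $(\rho,b_q,b_{q+1})$, for which there are at most $N\cdot A\cdot A\le pA^2n$ possibilities.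
\end{proof}

For a series $f=\sum_{n\ge0}a_nz^n\in\mathbb Z_p[[z]]$ and $N=p^m$ define
\[
w_r(z)=\sum_{q\ge0}\alpha_{qN+r}\,z^q\in\mathbb F_p[[z]],\qquad 0\le r<N,\qquad \alpha_n=a_n\bmod p .
\]
The series $w_r$ depend on $m$, and they are the columns of the matrix above. A bar denotes reduction modulo $p$, and $[\,\cdot\,]$ is $1$ or $0$ according to whether the enclosed statement is true or false.

Since $D^p=0$ on $\mathbb F_p[[z]]$, ordinary derivatives modulo $p$ see no more of $n$ than $n\bmod p$. Divided derivatives still make sense over $\mathbb Z_p$, because $\frac{D^i}{i!}z^n=\binom ni z^{n-i}$, and those with $i<p^m$ see exactly $n\bmod p^m$.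

\begin{lemma}\label{lem:classes}
For $0\le r<N=p^m$ put
\[
f_r=\sum_{i=r}^{N-1}(-1)^{i-r}\binom ir\, z^i\frac{D^i}{i!}f .
\]
Then $f_r\in\mathbb Z_p[[z]]$ and $\bar f_r=z^r\,w_r(z^N)$.
\end{lemma}

\begin{proof}
The coefficient of $z^n$ in $f_r$ is $\chi_r(n)a_n$, with the integer $\chi_r(n)=\sum_{i=r}^{N-1}(-1)^{i-r}\binom ir\binom ni$. We show that $\chi_r(n)\equiv[\,n\equiv r \bmod N\,]\pmod p$. Write $n=qN+n_0$ with $0\le n_0<N$. From $(1+X)^N\equiv1+X^N$ we get $(1+X)^n\equiv(1+X)^{n_0}(1+X^N)^q\pmod p$, hence $\binom ni\equiv\binom{n_0}i\pmod p$ for $i<N$, and so $\chi_r(n)\equiv\chi_r(n_0)$. If $n_0<r$, all terms of $\chi_r(n_0)$ vanish. If $n_0\ge r$, then $\binom{n_0}i\binom ir=\binom{n_0}r\binom{n_0-r}{i-r}$ gives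
\[
\chi_r(n_0)=\binom{n_0}r\sum_{l=0}^{n_0-r}(-1)^l\binom{n_0-r}l=\binom{n_0}r(1-1)^{n_0-r}=[\,n_0=r\,].\qedhere
\]
\end{proof}

\section{An example by hand}\label{sec:example}

Let $p=2$ and let $F=\sum_{n\ge1}F_nz^n\in z\mathbb Z[[z]]$ be the solution of
\[
F+F^2=\frac{z}{1-z}.
\]
It exists and is unique, because the coefficient of $z^n$ in $F^2$ involves only $F_1,\dots,F_{n-1}$. Then $G=1+2F$ satisfies $G^2=1+\frac{4z}{1-z}=\frac{1+3z}{1-z}$. Logarithmic differentiation gives
\[
\frac{G'}{G}=\frac12\Bigl(\frac3{1+3z}+\frac1{1-z}\Bigr)=\frac2P,\qquad P=(1+3z)(1-z)=1+2z-3z^2,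
\]
so $PF'=G=1+2F$. Comparing coefficients of $z^{n-1}$ yields
\[
nF_n+2(n-2)F_{n-1}-3(n-2)F_{n-2}=0\qquad(n>2).
\]
So $(F_n)$ is P-recursive, with $F=z+z^3-z^4+3z^5-6z^6+\cdots$. Again the recurrence modulo $2$ is silent for even $n$.

\paragraph{All derivatives.} We claim that for $i\ge1$
\[
\frac{D^iF}{i!}=\frac{s_i\,G}{P^i},\qquad s_i\in\mathbb Z[z],\quad \deg s_i\le i-1 .
\]
For $i=1$ take $s_1=1$. Differentiating and using $G'=2G/P$, we obtain
\[
(i+1)s_{i+1}=Ps_i'+(2-iP')s_i ,
\]
which defines polynomials $s_i\in\mathbb Q[z]$ and keeps the degree bound. They are integral, since $G$ has constant term $1$ and so $s_i=P^i\,\frac{D^iF}{i!}\,G^{-1}\in\mathbb Z[[z]]$. For instance $s_2=3z$ and $s_3=1+9z^2$. Modulo $2$ we have $G\equiv1$ and $P\equiv1+z^2$.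

\paragraph{The case $N=4$.} Lemma~\ref{lem:classes} with $f=F$ gives, modulo $2$,
\begin{align*}
\bar f_3&=\frac{z^3(1+z^2)}{(1+z^2)^3}=\frac{z^3}{1+z^4},\\
\bar f_2&=\frac{z^2\cdot z}{(1+z^2)^2}+\frac{z^3}{1+z^4}=0,\\
\bar f_1&=\frac z{1+z^2}+\frac{z^3}{1+z^4}=\frac z{1+z^4}.
\end{align*}
So $F_n$ is odd for $n\equiv1,3$ and even for $n\equiv2$ modulo $4$.

\paragraph{The general $N=2^m$.} Let $1\le r<N$. Multiply $f_r$ by $P^N$ and reduce. Since $\bar P(z)^N=(1+z^2)^N=1+z^{2N}$,
\[
(1+z^{2N})\,z^r\,w_r(z^N)=\sum_{i=r}^{N-1}\binom ir z^i\,\bar s_i\,(1+z^2)^{N-i}.
\]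
The right side is a polynomial of degree at most $\max_i\bigl(i+(i-1)+2(N-i)\bigr)=2N-1$. On the left only exponents congruent to $r$ modulo $N$ occur, and the only such exponents below $2N$ are $r$ and $r+N$. Hence $(1+z^2)w_r(z)\in\{0,1,z,1+z\}$. Thus $w_1,\dots,w_{N-1}$ lie in a two-dimensional space, and $w_0,\dots,w_{N-1}$ in a space of dimension at most $3$, \emph{for every $m$}. Each row of the matrix is determined by at most three of its entries, in columns that do not depend on the row. So at most $8$ blocks of length $2^m$ occur, and by Lemma~\ref{lem:count} there are at most $128n$ subwords of length $n$.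

\paragraph{What must change.} Two accidents helped. First, $G\equiv1$, so only polynomials were left and we could count exponents. In general $f$ and its derivatives remain, and we count dimensions instead. Second, the $s_i$ were integral. In general, writing $D^if/i!$ in terms of $f,\dots,D^{h-1}f$ may introduce powers of $p$ in the denominators, from the differential equation and from $i!$, so that we cannot reduce term by term. The remedy is to count dimensions over $\mathbb Q_p$, where scalar factors are harmless, and to reduce modulo $p$ only afterwards.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}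

Let the $a_n$ be as in Theorem~\ref{thm:main}, and let $f=\sum_{n\ge1}a_nz^n\in\mathbb Z_p[[z]]$ and $\delta=k+e$.

\subsection{A differential equation}

\begin{lemma}\label{lem:ode}
There are $h$ with $1\le h\le k+e+1$ and polynomials $P_0,\dots,P_h\in\mathbb Q_p[z]$ of degree at most $\delta$ such that $\sum_{j=0}^hP_jD^jf=0$, where $P:=P_h$ has coefficients in $\mathbb Z_p$ and $\bar P\ne0$.
\end{lemma}

\begin{proof}
Let $\theta=zD$, so that $\theta z^n=nz^n$, and put $\mathcal L=\sum_{i=0}^kz^ic_i(\theta+i)$. Then
\[
\mathcal Lf=\sum_{i=0}^k\sum_{n\ge1}c_i(n+i)\,a_n\,z^{n+i}.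
\]
For $n>k$ the coefficient of $z^n$ is $\sum_ic_i(n)a_{n-i}=0$. So $\mathcal Lf$ is a polynomial of degree at most $k$, and $D^{k+1}\mathcal Lf=0$.

As $\theta\,z^tD^t=tz^tD^t+z^{t+1}D^{t+1}$, each $\theta^l$ is an integral combination of the operators $z^tD^t$ with $t\le l$. Hence $\mathcal L=\sum_{t\le e}q_tD^t$ with $\deg q_t\le k+e$. Not all $q_t$ vanish: the coefficient of $z^n$ in $\mathcal Lz^n$ is $c_0(n)$, which is nonzero for some $n$. Let $t_0\le e$ be the largest $t$ with $q_t\ne0$. Since $D\,q_tD^t=q_t'D^t+q_tD^{t+1}$, each multiplication by $D$ on the left raises the order by one, keeps the leading coefficient and does not raise the maximal degree of the coefficients. So $D^{k+1}\mathcal L=\sum_{j\le h}P_jD^j$ with $h=t_0+k+1$, $P_h=q_{t_0}\ne0$ and $\deg P_j\le\delta$. Multiplying by a suitable power of $p$, we make the coefficients of $P_h$ integral and not all divisible by $p$.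
\end{proof}

The polynomials $P_j$ with $j<h$ need not be integral, and their integrality will not be needed.

\subsection{Linear growth of degrees}

For $B\ge0$ let
\[
E_B=\Bigl\{\sum_{j=0}^{h-1}p_jD^jf:\ p_j\in\mathbb Q_p[z],\ \deg p_j\le B\Bigr\},\qquad \dim_{\mathbb Q_p}E_B\le h(B+1).
\]
The differential equation writes $D^if$ as a combination of $f,\dots,D^{h-1}f$ with rational functions as coefficients. We need that the denominators are powers of $P$ and that all degrees grow linearly in $i$.

\begin{lemma}\label{lem:growth}
$P^iD^if\in E_{\delta i}$ for all $i\ge0$.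
\end{lemma}

\begin{proof}
We use induction on $i$. Since $h\ge1$, we have $f\in E_0$. Suppose that $P^iD^if=\sum_{j<h}p_jD^jf$ with $\deg p_j\le\delta i$. Apply $P\cdot D$. The left side becomes $iP'\cdot P^iD^if+P^{i+1}D^{i+1}f$, hence
\[
P^{i+1}D^{i+1}f=\sum_{j<h}\bigl(Pp_j'-iP'p_j\bigr)D^jf+\sum_{j<h}Pp_jD^{j+1}f .
\]
In the last sum the term $j=h-1$ equals $p_{h-1}P_hD^hf=-p_{h-1}\sum_{j<h}P_jD^jf$. Since $\deg P,\deg P_j\le\delta$, all coefficients have degree at most $\delta i+\delta=\delta(i+1)$.
\end{proof}

\subsection{Reduction does not increase dimension}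

\begin{lemma}\label{lem:red}
Let $E\subset\mathbb Q_p[[z]]$ be a finite-dimensional $\mathbb Q_p$-subspace. The reductions modulo $p$ of the elements of $E\cap\mathbb Z_p[[z]]$ span a space of dimension at most $\dim_{\mathbb Q_p}E$ over $\mathbb F_p$.
\end{lemma}

\begin{proof}
Suppose that $g_1,\dots,g_s\in E\cap\mathbb Z_p[[z]]$ have linearly independent reductions. A nontrivial relation among them over $\mathbb Q_p$ could be scaled by a power of $p$ so that its coefficients lie in $\mathbb Z_p$ and are not all divisible by $p$. Its reduction would be a nontrivial relation among $\bar g_1,\dots,\bar g_s$. So the $g_j$ are independent over $\mathbb Q_p$, and $s\le\dim E$.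
\end{proof}

\subsection{The rank bound}

Fix $m\ge0$, let $N=p^m$, and let $d$ be the dimension of the $\mathbb F_p$-span of $w_0,\dots,w_{N-1}$. By Lemma~\ref{lem:classes} each $f_r$ is a combination of the series $z^iD^if/i!$ with $i<N$, so by Lemma~\ref{lem:growth} all $P^Nf_r$ lie in a common space of dimension $O(N)$. By itself this is useless, as there are only $N$ of them. But the reduction of $P^Nf_r$ has its exponents in a single class modulo $N$. So if it is nonzero, multiplying it by $N$ consecutive powers of $z$ gives $N$ independent series. We thus find $dN$ independent series in a space of dimension $O(N)$, and $N$ cancels. The powers are indexed by $s$ so that, for fixed $s$, the exponents of the shifted series lie in the class of $s$, whatever $r$ is.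

\begin{proposition}\label{prop:rank}
For every $m\ge0$ we have $d\le h(\delta+3)\le K$.
\end{proposition}

\begin{proof}
For $0\le r,s<N$ put
\[
g_{r,s}=z^{N+s-r}P^Nf_r\in\mathbb Z_p[[z]].
\]

\emph{Upper bound.} For $i<N$, Lemma~\ref{lem:growth} gives $P^ND^if=P^{N-i}\cdot P^iD^if\in E_{\delta(N-i)+\delta i}=E_{\delta N}$. The factor $1/i!$ and the binomial coefficients in $f_r$ are scalars of $\mathbb Q_p$ and do not matter. The powers of $z$ contribute at most $(N+s-r)+i\le(2N-1)+(N-1)=3N-2$ to the degrees. Hence $g_{r,s}\in E_B$ with $B=\delta N+3N-2$, and by Lemma~\ref{lem:red}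
\[
\dim_{\mathbb F_p}\operatorname{span}\{\bar g_{r,s}: 0\le r,s<N\}\le h(B+1)\le h(\delta+3)N .
\]

\emph{Lower bound.} Since $\bar P$ has coefficients in $\mathbb F_p$, we have $\bar P(z)^N=\bar P(z^N)$. With Lemma~\ref{lem:classes} this gives
\[
\bar g_{r,s}=z^{N+s-r}\,\bar P(z^N)\,z^r\,w_r(z^N)=z^{N+s}\,\bar P(z^N)\,w_r(z^N).
\]
Let $w_{r_1},\dots,w_{r_d}$ be a basis of the span of the $w_r$. The $dN$ series $\bar g_{r_j,s}$ with $1\le j\le d$ and $0\le s<N$ are linearly independent. Indeed, different $s$ involve exponents in different classes modulo $N$, so a relation splits into one relation for each $s$. For fixed $s$ it reads $z^{N+s}\,\bar P(z^N)\sum_j\lambda_jw_{r_j}(z^N)=0$. As $\bar P\ne0$, we get $\sum_j\lambda_jw_{r_j}=0$, and all $\lambda_j$ vanish.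

Together, $dN\le h(\delta+3)N$. Finally $h\le k+e+1$ and $\delta+3=k+e+3$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $w_{r_1},\dots,w_{r_d}$ be as above and write $w_r=\sum_j\lambda_{r,j}w_{r_j}$ for $0\le r<N$. Then $\alpha_{qN+r}=\sum_j\lambda_{r,j}\alpha_{qN+r_j}$ for all $q\ge0$. So the block $b_q$ is determined by $(\alpha_{qN+r_1},\dots,\alpha_{qN+r_d})\in\mathbb F_p^d$, and there are at most $p^d\le p^K$ distinct blocks. This is (1), and (2) follows from Lemma~\ref{lem:count} with $A=p^K$.
\end{proof}

The hypotheses enter as follows. The condition $c_0\ne0$ makes the operator $\mathcal L$ nonzero; if all $c_i$ were allowed to vanish, \eqref{eq:rec} would say nothing. The integrality of the $a_n$ makes the $f_r$ integral. The primality of $p$ is used in particular in Lemma~\ref{lem:classes} and in $\bar P(z)^N=\bar P(z^N)$. The conclusion fails for general moduli: Theorem~\ref{thm:moduli} shows that for a modulus with at least two distinct prime factors the growth can be faster than linear.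

\section{Dichotomy and composite moduli}\label{sec:moduli}

From now on \emph{P-recursive} is meant in the sense of Theorem~\ref{thm:main}, with coefficients $c_i$ over $F=\mathbb Q$ or $F=\mathbb Q_p$. For integer sequences this is no extension, so for them we may always take $F=\mathbb Q$. Indeed, for fixed $k$ and $e$, \eqref{eq:rec} is a system of homogeneous linear equations with rational coefficients in the finitely many coefficients of the $c_i$. Hence its solutions over $\mathbb Q_p$ are spanned by the rational ones, and if some solution has $c_0\ne0$, then some rational solution does.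

\begin{corollary}\label{cor:dichotomy}
For a P-recursive sequence in $\mathbb Z_p$, the word $(a_n\bmod p)$ either is eventually periodic (and has bounded complexity), or has between $n+1$ and $Cn$ subwords of length $n$ for every $n\ge1$, with a constant $C$.
\end{corollary}

\begin{proof}
The upper bound is Theorem~\ref{thm:main}. The rest is the Morse--Hedlund theorem: \emph{a word with at most $n$ subwords of length $n$, for some $n\ge1$, is eventually periodic}. We recall the proof. Let $\pi(l)$ be the number of subwords of length $l$, so $\pi(0)=1$. Every subword can be extended to the right, so $\pi(l)\le\pi(l+1)$. As $\pi(n)\le n<\pi(0)+n$, we have $\pi(l)=\pi(l+1)$ for some $l<n$. Then every subword of length $l$ has a unique right extension, so each window of length $l$ determines the next one. Since there are finitely many subwords of length $l$, two windows carry the same one, and the word is periodic from the first of them on.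
\end{proof}

\begin{theorem}\label{thm:moduli}
Let $M\ge2$ have exactly $\omega$ distinct prime factors. For every P-recursive integer sequence, $(a_n\bmod M)$ has $O(n^\omega)$ subwords of length $n$; in particular $O(n)$ if $M$ is a prime power. The exponent $\omega$ is best possible for every $M$: there is a P-recursive integer sequence for which $(a_n\bmod M)$ has at least $\prod_{p\mid M}n/p^2$ subwords of length $n$, for all $n\ge\max_{p\mid M}p$.
\end{theorem}

For a prime power $p^\epsilon$ we apply Theorem~\ref{thm:main} to each of the $\epsilon$ lowest $p$-adic digits of $a_n$. This works because each digit of $x$ is the residue modulo $p$ of an integer-valued polynomial in $x$, and because sums and products of P-recursive sequences are P-recursive.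

\begin{lemma}\label{lem:digits}
For $x\in\mathbb Z_p$ and $j\ge0$, the number $\binom x{p^j}$ lies in $\mathbb Z_p$ and is congruent modulo $p$ to the $j$-th $p$-adic digit of $x$, where digits are numbered from $0$.
\end{lemma}

\begin{proof}
For integers $x\ge0$ this is a case of Lucas' theorem. In general, $x\mapsto\binom x{p^j}$ is a polynomial with rational coefficients, hence continuous on $\mathbb Z_p$, and $x$ is a $p$-adic limit of nonnegative integers, whose $j$-th digits are eventually that of $x$.
\end{proof}

\begin{lemma}[see {\cite[\S 6.4]{StanleyEC2}}]\label{lem:ring}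
Sums and products of P-recursive sequences with values and coefficients in the same field $F$ are P-recursive over $F$.
\end{lemma}

\begin{proof}
Identify sequences that agree for all large $n$. The rational functions in $F(n)$ act on the resulting ring, since each is defined for all large $n$. We claim that $(a_n)$ is P-recursive if and only if its shifts $(a_{n+j})_n$, $j\ge0$, span a finite-dimensional $F(n)$-space. If \eqref{eq:rec} holds, then, replacing $n$ by $n+k$ and dividing by $c_0(n+k)$, we see that $(a_{n+k})_n$ is a combination of $(a_n)_n,\dots,(a_{n+k-1})_n$, and so inductively are all further shifts. Conversely, if the span is finite-dimensional, there is a relation $\sum_{j\le l}r_j(n)a_{n+j}=0$ for large $n$, with $r_j\in F[n]$ and $r_l\ne0$. Replacing $n$ by $n-l$ gives a relation of the form \eqref{eq:rec} for large $n$, with $k=l$ and $c_0(n)=r_l(n-l)$. Multiplying it by a nonzero polynomial that vanishes at the exceptional $n$ makes it valid for all $n>l$. Finally, the shifts of $(a_n+b_n)$ lie in the sum of the spaces spanned by the shifts of $(a_n)$ and of $(b_n)$, and the shifts of $(a_nb_n)$ lie in the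 space spanned by products of generators. Both are finite-dimensional.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:moduli}, upper bound]
First let $M=p^\epsilon$. For $0\le j<\epsilon$ the integers $a_n^{(j)}=\binom{a_n}{p^j}$ are a fixed polynomial in $a_n$ with rational coefficients, so they form a P-recursive sequence by Lemma~\ref{lem:ring} (constant sequences are P-recursive). By Lemma~\ref{lem:digits}, $a_n\bmod p^\epsilon$ and the tuple $(a_n^{(0)},\dots,a_n^{(\epsilon-1)})\bmod p$ determine each other. Theorem~\ref{thm:main}(1) applies to each coordinate, so the number of aligned blocks of length $p^m$ of the word of tuples is bounded independently of $m$. Lemma~\ref{lem:count} gives $O(n)$ subwords of length $n$.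

For general $M$, a subword modulo $M$ is determined by its reductions modulo the $\omega$ prime powers exactly dividing $M$. There are $O(n)$ possibilities for each, hence $O(n^\omega)$ in total.
\end{proof}

For the lower bound we want, for each $p$, a word in which a window of length $n$ reveals its position modulo a power of $p$ comparable to $n$. Positions modulo powers of different primes are independent, which produces the product. The series of Section~\ref{sec:example} has a natural analogue.

\begin{proof}[Proof of Theorem~\ref{thm:moduli}, lower bound]
For a prime $p$, the equation $F+F^p=\frac z{1-z}$ has a unique solution $F=F^{(p)}=\sum_{n\ge1}F_n^{(p)}z^n\in z\mathbb Z[[z]]$, determined coefficient by coefficient as before. It is algebraic, hence D-finite \cite{StanleyD}: the field $\mathbb Q(z,F)$ is of finite degree over $\mathbb Q(z)$ and closed under $D$, so the derivatives of $F$ satisfy a nontrivial linear relation $\sum_{i,j}\kappa_{ij}z^iD^jF=0$ with finitely many rational $\kappa_{ij}$. For large $n$, comparing coefficients of $z^n$ gives a recurrence in which $F^{(p)}_{n+l}$ has the coefficient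
\[
\sum_{j-i=l}\kappa_{ij}\,(n+l)(n+l-1)\cdots(n+l-j+1).
\]
For given $l$ the products have distinct degrees $j$, so this polynomial in $n$ is nonzero as soon as some $\kappa_{ij}$ with $j-i=l$ is nonzero, and this happens for some $l$. Let $l$ be the largest such value. Replacing $n$ by $n-l$ and multiplying by a nonzero polynomial that vanishes at the exceptional $n$, as in the proof of Lemma~\ref{lem:ring}, we see that $(F_n^{(p)})$ is P-recursive.

Modulo $p$ we have $\bar F(z)+\bar F(z^p)=\frac z{1-z}$. So the residues $\varepsilon_n=F_n^{(p)}\bmod p$ satisfy $\varepsilon_n=1$ if $p\nmid n$ and $\varepsilon_n=1-\varepsilon_{n/p}$ if $p\mid n$. By induction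
\[
F_n^{(p)}\equiv[\,v_p(n)\text{ is even}\,]\pmod p,
\]
where $v_p(n)$ is the exponent of $p$ in $n$.

\emph{Claim. If $m\ge0$ and $p^{m+1}\le n$, the word of $F^{(p)}\bmod p$ at the positions $t+1,\dots,t+n$ determines $t\bmod p^m$.} Suppose that $t$ and $t'$ give the same word, but $t\not\equiv t'\pmod{p^m}$. Then $\Delta=t'-t$ has $s=v_p(\Delta)<m$. Since $n\ge p^{m+1}\ge p^{s+2}$, some $x$ among $t+1,\dots,t+n$ satisfies $x\equiv p^{s+1}\pmod{p^{s+2}}$, so $v_p(x)=s+1$ and $v_p(x+\Delta)=s$. As $s$ and $s+1$ have different parities, the letters at $x$ and $x+\Delta$ differ, a contradiction.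

By the Chinese remainder theorem, choose integers $u_p$, for $p\mid M$, with $u_p\equiv1\pmod p$ and $u_p\equiv0\pmod{p'}$ for the other primes $p'\mid M$. The sequence $a_n=\sum_{p\mid M}u_pF_n^{(p)}$ is P-recursive, and $a_n\equiv F_n^{(p)}\pmod p$ for each $p\mid M$. For $n\ge\max_{p\mid M}p$ choose $m_p\ge0$ with $p^{m_p+1}\le n<p^{m_p+2}$. By the claim, the word of $(a_n\bmod M)$ at the positions $t+1,\dots,t+n$ determines $t\bmod p^{m_p}$ for all $p\mid M$. Every tuple of residues occurs for some $t\ge0$, so there are at least $\prod_{p\mid M}p^{m_p}\ge\prod_{p\mid M}n/p^2$ subwords of length $n$.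
\end{proof}

For $M=2$, with $u_2=1$, the example is the series $F=\frac12\bigl(-1+\sqrt{(1+3z)/(1-z)}\bigr)$ of Section~\ref{sec:example}. Its parity word $1011\,1010\cdots$, with letters $[\,v_2(n)\text{ is even}\,]$, is the period-doubling word, and it has at least $n/4$ subwords of length $n$ for $n\ge2$. So linear growth in the conjecture of Garrabrant and Pak cannot be improved.

\section{A parity word that is not automatic}\label{sec:auto}

A sequence $(u_n)$ is \emph{$2$-automatic} if a finite automaton that reads the binary digits of $n$ returns $u_n$ as a function of its final state. The two parity words met so far, of the shifted Catalan numbers and of the series of Section~\ref{sec:example}, are easily seen to be of this kind, and one may ask whether automata are behind the linear bound for parity words. They are not.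

\begin{proposition}\label{prop:auto}
Let $g(x)=x^3+x^2+x+2$ and
\[
a_n=\frac{1\cdot3\cdots(2n-1)}{n!}\prod_{j=0}^{n-1}g(j),\qquad\text{so that}\quad n\,a_n=(2n-1)\,g(n-1)\,a_{n-1}\quad(n>1).
\]
Then $(a_n)$ is a P-recursive sequence of integers, and $(a_n\bmod2)$ is not $2$-automatic.
\end{proposition}

The idea is to let a $2$-adic irrationality $\alpha$ appear in the parities: we will see that $a_n\equiv\binom\alpha n\pmod2$, and the automaton would have to know all the digits of $\alpha$.

\begin{proof}
Since $\frac{1\cdot3\cdots(2n-1)}{n!}=2^{-n}\binom{2n}n$, the denominator of $a_n$ is a power of $2$. It remains to show that $a_n\in\mathbb Z_2$.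

Modulo $2$ we have $g\equiv x(x^2+x+1)$ with coprime factors. By Hensel's lemma $g=(x-\alpha)u(x)$ with $\alpha\in\mathbb Z_2$, $u\in\mathbb Z_2[x]$ and $u\equiv x^2+x+1\pmod2$. As $j^2+j+1$ is odd, $u(j)$ is a unit of $\mathbb Z_2$ for every integer $j$. Now $\prod_{j<n}(j-\alpha)=(-1)^n\,n!\binom\alpha n$, so
\[
a_n=(-1)^n\,\bigl(1\cdot3\cdots(2n-1)\bigr)\prod_{j=0}^{n-1}u(j)\cdot\binom\alpha n=(\text{unit of }\mathbb Z_2)\cdot\binom\alpha n .
\]
Moreover $\binom\alpha n\in\mathbb Z_2$, by the continuity argument of Lemma~\ref{lem:digits}. Hence $a_n\in\mathbb Z$, and since units of $\mathbb Z_2$ are congruent to $1$ modulo $2$, $a_n\equiv\binom\alpha n\pmod2$.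

By Lemma~\ref{lem:digits}, $a_{2^m}\bmod2$ is the $m$-th binary digit of $\alpha$. A rational root of the monic polynomial $g$ would be an integer dividing $2$, but $g(1)=5$, $g(-1)=1$, $g(2)=16$ and $g(-2)=-4$. So $\alpha\notin\mathbb Q$. Eventually periodic digits would make $\alpha$ rational, by summing a geometric series in $\mathbb Z_2$, so the sequence $(a_{2^m}\bmod2)_m$ is not eventually periodic. For a $2$-automatic sequence $(u_n)$, however, $(u_{2^m})_m$ is eventually periodic: the automaton reads $1$ and then $m$ zeros (or $m$ zeros and then $1$, if it starts with the lowest digit), and the state reached after $m$ zeros from a given state is eventually periodic in $m$. Hence $(a_n\bmod2)$ is not $2$-automatic.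
\end{proof}

So the conjecture of Garrabrant and Pak does not follow from automaticity of the parity word. What remains true for all P-recursive sequences is the rank bound of Proposition~\ref{prop:rank}.

\begin{thebibliography}{9}
\bibitem{Pak} \emph{Enumeration Of Permutations}, \texttt{http://www.math.ucla.edu/\%7Epak/lectures/Slides/Yandex-talk-2015.pdf}.
\bibitem{StanleyEC2} Stanley, \emph{Enumerative Combinatorics 2}, \S 6.4.
\bibitem{StanleyD} Stanley, \emph{Differentiably finite power series}, European J. Combin. 1 (1980).
\end{thebibliography}

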